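\title{A non-recurrent proper minimal surface in $\mathbb{R}^3$ with connected horizontal sections}

\begin{abstract}
We construct a proper minimal immersion of a connected surface into $\mathbb{R}^3$ that carries a nonconstant positive superharmonic function, although the preimage of every horizontal plane is connected and, except at the heights $1,2,3,\dots$, is a single line along which the immersion is transverse to the plane. This disproves the conjecture that a properly immersed minimal surface is recurrent as soon as some plane meets it in finitely many components, transversely except at finitely many points. The surface is the complex plane, cut along horizontal slits indexed by a binary tree and reglued by translations, with height function $\operatorname{Im}z$. The other two coordinates come from the Weierstrass representation and from holomorphic approximation with uniform control on an unbounded set.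
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $M$ be a connected surface without boundary and $f\colon M\to\mathbb{R}^3$ a minimal immersion. The induced metric gives $M$ a conformal structure, in which the coordinate functions of $f$ are harmonic. The surface is called \emph{recurrent} if Brownian motion on $M$ is recurrent; equivalently, if every positive superharmonic function on $M$ is constant. We use the second form throughout. (A function is superharmonic if it is lower semicontinuous, not identically $+\infty$, and its value at each point is at least its mean over all small circles about that point in a conformal coordinate.) Recurrence depends only on the conformal structure, and it measures how much room $M$ has at infinity. A disk is not recurrent, since it carries bounded nonconstant harmonic functions. The plane $\mathbb{C}$ is recurrent: if $F>0$ is superharmonic and $m$ is its minimum on the closed unit disk, the minimum principle gives $F\ge m(1-\log|z|/\log R)$ on $1\le|z|\le R$; letting $R\to\infty$ shows that $F$ attains its global minimum, so $F$ is constant.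

Which geometric conditions on $f$ force recurrence? The following conjecture is posed in \cite{MPI}.

\begin{quote}
\textbf{Conjecture.} \emph{Let $f\colon M\to\mathbb{R}^3$ be a proper minimal immersion of a connected surface without boundary, complete in the induced metric. Suppose that there is a plane $P$ such that $f$ is transverse to $P$ at every point of $f^{-1}(P)$ outside a finite subset of $M$, and such that $f^{-1}(P)$ has finitely many components. Then $M$ is recurrent.}
\end{quote}

The simplest examples agree with it. With $z=s+iy$, the vertical plane $(0,s,y)$ and the helicoid $(-\sinh s\sin y,\ \sinh s\cos y,\ y)$ are proper conformal minimal immersions of $\mathbb{C}$; every horizontal plane pulls back to one line $\{y=c\}$, and $\mathbb{C}$ is recurrent. Some global hypothesis is needed, since an open disk in a vertical plane meets a horizontal plane in one arc and is not recurrent. There is also a heuristic reason to expect a positive answer. The signed distance to $P$ is a harmonic function on $M$, so along a Brownian path it behaves like a one-dimensional Brownian motion run with another clock, and one expects the path to come back to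 $f^{-1}(P)$ again and again. If this set consists of finitely many curves, the path can only get lost by drifting to infinity along them, and in the model case $M=\mathbb{C}$, $f^{-1}(P)=\mathbb{R}$ this does not happen.

What the heuristic overlooks is that the hypothesis says nothing about the topology of $M$ away from $P$. Handles placed high above $P$ can move a path sideways over a huge distance at no cost. We show that this really destroys recurrence. For a harmonic function $x$, let $*dx=-x_y\,ds+x_s\,dy$ be the conjugate differential, written in any conformal coordinate $s+iy$ of an oriented surface. A \emph{properly embedded line} in $M$ is the image of a proper embedding $\mathbb{R}\to M$.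

\begin{theorem}\label{thm:main}
There are a connected oriented surface $M$ without boundary and a proper minimal immersion $X=(x_1,x_2,x_3)\colon M\to\mathbb{R}^3$, complete in the induced metric, with the following properties, where $P_c=\{x_3=c\}$.
\begin{enumerate}
\item[(1)] $M$ is not recurrent.
\item[(2)] For every $c\in\mathbb{R}\setminus\{1,2,3,\dots\}$, $X$ is transverse to $P_c$ at every point of $X^{-1}(P_c)$, and $X^{-1}(P_c)$ is one properly embedded line. For $c=n\in\{1,2,3,\dots\}$, $X^{-1}(P_n)$ is connected and $X$ is transverse to $P_n$ except at $2^{n+1}$ points.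
\item[(3)] The forms $*dx_1$ and $*dx_2$ are exact.
\end{enumerate}
\end{theorem}

In particular $P_0$ satisfies the hypotheses of the Conjecture with no exceptional point and one component, so the Conjecture is false.

Properties (1) and (2) involve only the Riemann surface $M$ and the harmonic function $x_3$ on it. We therefore construct this pair first and by hand (Sections \ref{sec:M} and \ref{sec:transient}). The rest of the paper finds $x_1$ and $x_2$ without changing $x_3$. Section \ref{sec:reduction} reduces this to finding one holomorphic function $g$ with prescribed zeros, vanishing periods, and values close to $1$ on an unbounded closed set $E$; Sections \ref{sec:topology}--\ref{sec:loop} prepare the tools, and Section \ref{sec:g} constructs $g$. Both halves of the argument are visible in small cases, with which we begin.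

\section{Two model computations}\label{sec:models}

\subsection{Doubling a flow}\label{sec:flow}
For a compactly supported function $\varphi$ on a Riemann surface, the energy $\int|\nabla\varphi|^2$ is conformally invariant. In $\mathbb{C}$, the function equal to $1$ on the unit disk, to $1-\log|z|/\log R$ on $1\le|z|\le R$ and to $0$ outside has energy $2\pi/\log R$, which tends to $0$. We shall see in Section \ref{sec:transient} that a surface fails to be recurrent when the opposite holds, that is, when the functions $\varphi$ equal to $1$ on a fixed segment have energy bounded below.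

Such a bound comes from a flow. Take a family of disjoint curves that start on the segment and leave every compact set, weighted by a probability measure, and let $V$ be the resulting current: velocity times weight, divided by the Jacobian of the parametrization. Integrating $d\varphi$ along the curves shows that the mean of $\varphi$ over the starting points is at most $\int|V||\nabla\varphi|\le\|V\|_2\|\nabla\varphi\|_2$. So we want a flow with $\|V\|_2<\infty$.

A vertical flow spread evenly over width $\ell$ has $|V|=1/\ell$ and costs $1/\ell$ per unit of height. This suggests doubling the width between the heights $n$ and $n+1$. In the plane, take the curves $\theta\mapsto(a(1+\theta),\,n+\theta)$, $0\le\theta\le1$, with $0<a<2^n$ and weight $2^{-n}da$. The Jacobian of $(a,\theta)\mapsto(s,y)$ is $1+\theta$, so $V=2^{-n}(a,1)/(1+\theta)$, and the cost of this band is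
\[
4^{-n}\int_0^1\frac{d\theta}{1+\theta}\int_0^{2^n}(1+a^2)\,da=\log2\,\Big(2^{-n}+\frac{2^n}{3}\Big).
\]
The vertical motion costs $2^{-n}\log 2$, which is summable; the horizontal motion, needed to make room, ruins the sum. The remedy is to make the horizontal motion free. Split the flow at height $n$ into $2^n$ strands of width $1$ that are far apart. Each strand can then split into two strands of width $1$ with horizontal speed at most $2$. At height $n+1$ let each new strand run into a slit that is glued to another slit far away, where there is again room. The cost of the band is now of order $2^n\cdot4^{-n}$. Since the slits are horizontal and the gluing is by horizontal translations, the height $y$ survives as a harmonic function, and a horizontal line that contains no slit stays a single line.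

\subsection{The Weierstrass representation and one handle}\label{sec:W}
Let $\phi_1,\phi_2,\phi_3$ be holomorphic $1$-forms on a connected Riemann surface with $\sum\phi_k^2=0$, with $\sum|\phi_k|^2>0$, and with exact real parts $\operatorname{Re}\phi_k=dx_k$. Then $X=(x_1,x_2,x_3)$ is harmonic, and in a coordinate $s+iy$ we have $\phi_k=(\partial_sx_k-i\,\partial_yx_k)(ds+i\,dy)=dx_k+i*dx_k$. The first condition says $|X_s|^2-|X_y|^2-2i\langle X_s,X_y\rangle=0$ and the second says $|X_s|^2+|X_y|^2>0$. So $X$ is a conformal harmonic immersion, hence a minimal immersion whose induced conformal structure is the given one.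

We want $x_3=y$ on a surface that carries the form $dz=ds+i\,dy$, so $\phi_3=-i\,dz$. For a meromorphic function $g$ such that $g\,dz$ and $g^{-1}dz$ are holomorphic, put
\begin{equation}\label{eq:W}
\phi_1=\tfrac i2\,(g-g^{-1})\,dz,\qquad \phi_2=\tfrac12\,(g+g^{-1})\,dz,\qquad\phi_3=-i\,dz .
\end{equation}
Then $\phi_1^2+\phi_2^2=\frac14\big((g+g^{-1})^2-(g-g^{-1})^2\big)dz^2=dz^2=-\phi_3^2$, and by the parallelogram law
\begin{equation}\label{eq:metric}
\sum|\phi_k|^2=\tfrac12\big(|g\,dz|^2+|g^{-1}dz|^2\big)+|dz|^2=\tfrac12\big(|g\,dz|+|g^{-1}dz|\big)^2 .
\end{equation}
On $\mathbb{C}$, the choices $g=1$ and $g=e^z$ give the vertical plane and the helicoid of the introduction.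

\begin{example}[one handle]\label{ex:handle}
Cut $\mathbb{C}$ along $\sigma^-=[0,1]+i$ and $\sigma^+=[10,11]+i$; glue the lower side of $\sigma^-$ to the upper side of $\sigma^+$ and the upper side of $\sigma^-$ to the lower side of $\sigma^+$. This glues the two boundary circles of a sphere with two holes, so the result is a torus with the point $\infty$ removed. The choice $g=1$ now fails for two reasons.

\emph{Branch points.} The two left endpoints become one point with total angle $4\pi$, where $z=i+\zeta^2$ and $dz=2\zeta\,d\zeta$ vanishes; the same happens on the right. With $g=1$ the right side of \eqref{eq:metric} vanishes there. If instead $g$ has simple zeros at these two points and no other zeros or poles, then $g^{-1}dz$ is holomorphic and nowhere zero, and \eqref{eq:metric} is positive.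

\emph{Periods.} A path in the slit plane from the upper side of $\sigma^+$ at $10.5+i$ to the lower side of $\sigma^-$ at $0.5+i$ is a closed loop in the surface, and $\oint dz=-10$ on it. So $y$ is single-valued but $x_2=s$ is not. For general $g$ put $A=\oint g^{-1}dz$ and $B=\oint g\,dz$. Then $x_1$ and $x_2$ have no period on the loop exactly when $\operatorname{Im}(B-A)=0=\operatorname{Re}(B+A)$. We shall ask for more, namely $A=B=0$ on every loop. These equations are holomorphic in the parameters that we vary, and they give part (3) of the theorem. On the punctured torus they are four complex equations.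

What we wish to keep from $g=1$ is properness. If $g$ is close to $1$ far out on a horizontal strip, then $\phi_2$ is close to $dz$ there and $x_2$ grows like $s$.
\end{example}

Finitely many handles cannot produce a counterexample: outside a compact set such a surface is the exterior of a disk in $\mathbb{C}$, and the argument given for $\mathbb{C}$ in the introduction shows that it is recurrent. With infinitely many handles, the periods must be killed level by level, each time without disturbing either the levels already treated or the condition $g\approx1$ on the ends of all horizontal strips.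

\section{The surface $M$ and its height function}\label{sec:M}

Let $u,v$ denote finite words in the letters $0,1$, including the empty word $\emptyset$, and let $|u|$ be the length. Choose distinct numbers $p_u\in\{0,10,20,\dots\}$ with $p_\emptyset=0$. For $v=uj$ with $j\in\{0,1\}$ and $n=|v|\ge1$, define two closed slits of length $1$ at height $n$:
\[
\sigma_v^-=[p_u+2j,\,p_u+2j+1]+in,\qquad\sigma_v^+=[p_v,\,p_v+1]+in .
\]
The slits are pairwise disjoint, because the intervals $[p_u,p_u+3]$ are, and because $\sigma_{u0}^-$ and $\sigma_{u1}^-$ lie over $[p_u,p_u+1]$ and $[p_u+2,p_u+3]$. At height $n$ there are $2^n$ pairs of slits. All endpoints have integer coordinates.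

Cut $\mathbb{C}$ along all slits, so that each slit becomes a circle made of an upper and a lower side. For each $v$, glue by horizontal translation the lower side of $\sigma_v^-$ to the upper side of $\sigma_v^+$, and the upper side of $\sigma_v^-$ to the lower side of $\sigma_v^+$. Thus a point moving upward into one slit of a pair comes out above the other. Call the result $M$. The two left endpoints of a pair become one point, and so do the two right endpoints; going once around such a point we turn by $2\pi$ about the endpoint of $\sigma_v^-$ and then by $2\pi$ about the endpoint of $\sigma_v^+$. We call these points \emph{cone points}. Away from them, $z$ is a local coordinate that is well defined up to integer translations; at a cone point we use $\zeta$ with $z=z_0+\zeta^2$. This makes $M$ a noncompact Riemann surface, connected because the complement of the slits in $\mathbb{C}$ is a connected dense open subset. The form $dz$ is holomorphic on $M$, with simple zeros exactly at the cone points, and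
\[
h=y=\operatorname{Im}z
\]
is a well-defined harmonic function with $dh=\operatorname{Re}(-i\,dz)$. Its critical points are the cone points.

Let $W\subset\mathbb{C}$ be a set that contains, for each $v$, either both slits $\sigma_v^\pm$ or no point of them. The \emph{part of $M$ over $W$} is the image in $M$ of the points of the cut plane that lie over $W$. It is open, closed or compact if $W$ is. If $W$ meets no slit we call it \emph{slit-free} and regard it as a subset of $M$.

\begin{lemma}\label{lem:levels}
For $c\notin\{1,2,\dots\}$ the set $\{h=c\}$ is a properly embedded line on which $dh\neq0$. For $n\ge1$ the set $\{h=n\}$ is connected and contains exactly $2^{n+1}$ critical points of $h$.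
\end{lemma}

\begin{proof}
In the first case $\{h=c\}$ is the slit-free line $\mathbb{R}+ic$; it is closed in $M$ and embedded, hence properly embedded, and contains no cone point. In the second case each of the $2^n$ pairs contributes two cone points and two edges (the glued sides), both joining the left cone point of the pair to the right one. The rest of $\{h=n\}$ consists of the intervals and rays of $\mathbb{R}+in$ between the slits. Moving along this line from left to right, we can pass each slit by using an edge from its left to its right endpoint. So all intervals, rays and cone points lie in one component, and every edge is attached to it.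
\end{proof}

\section{$M$ is not recurrent}\label{sec:transient}

Gradients and areas below refer to the flat coordinates $(s,y)$.

\begin{lemma}\label{lem:energy}
Let $\varphi\colon M\to\mathbb{R}$ be continuous with compact support and locally Lipschitz in the flat coordinates away from the cone points. Then
\begin{equation}\label{eq:energy}
\Big|\int_0^1\varphi(x)\,dx\Big|\le\sqrt{30}\,\Big(\int_M|\nabla\varphi|^2\Big)^{1/2},
\end{equation}
where $x$ denotes the point $s=x$, $y=0$.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.05,yscale=1.7]
\fill[gray!30] (0,0)--(0.5,0)--(1,1)--(0,1)--cycle;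
\fill[gray!30] (0.5,0)--(1,0)--(3,1)--(2,1)--cycle;
\fill[gray!30] (5,1)--(5.5,1)--(5.75,1.5)--(5,1.5)--cycle;
\fill[gray!30] (5.5,1)--(6,1)--(7,1.5)--(6.25,1.5)--cycle;
\fill[gray!30] (8,1)--(8.5,1)--(8.75,1.5)--(8,1.5)--cycle;
\fill[gray!30] (8.5,1)--(9,1)--(10,1.5)--(9.25,1.5)--cycle;
\draw[gray] (-0.6,0)--(10.2,0) node[right,black]{$y=n$};
\draw[gray] (-0.6,1)--(10.2,1) node[right,black]{$y=n+1$};
\draw[very thick] (0,0)--(1,0) node[midway,below]{$\sigma_u^+$};
\draw[very thick] (0,1)--(1,1) node[midway,above]{$\sigma_{u0}^-$};
\draw[very thick] (2,1)--(3,1) node[midway,above]{$\sigma_{u1}^-$};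
\draw[very thick] (5,1)--(6,1) node[midway,below]{$\sigma_{u0}^+$};
\draw[very thick] (8,1)--(9,1) node[midway,below]{$\sigma_{u1}^+$};
\end{tikzpicture}
\caption{One doubling step of the flow on the slit surface $M$. The strand (gray) that leaves the upper side of the slit $\sigma_u^+$ splits into two strands, which reach the lower sides of $\sigma_{u0}^-$ and $\sigma_{u1}^-$. These are glued to the upper sides of the distant slits $\sigma_{u0}^+$ and $\sigma_{u1}^+$, where each strand splits again. Distances between the groups of slits are not to scale.}
\label{fig:flow}
\end{figure}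

\begin{proof}
For $|u|=n$ let $I_u=\int_0^1\varphi(p_u+x+in)\,dx$, where for $n\ge1$ the values are taken on the upper side of $\sigma_u^+$. We must bound $I_\emptyset$. In the slit-free band $n<y<n+1$ consider the segments (Figure \ref{fig:flow})
\[
\gamma_a(\theta)=\begin{cases}\big(p_u+a(1+\theta),\ n+\theta\big),&0<a<\frac12,\\[2pt] \big(p_u+a(1+\theta)+\theta,\ n+\theta\big),&\frac12<a<1,\end{cases}\qquad0\le\theta\le1 .
\]
The segment $\gamma_a$ starts at the point $p_u+a+in$ occurring in $I_u$. For $a<\frac12$ it ends on the lower side of $\sigma_{u0}^-$ at distance $2a$ from the left endpoint, and for $a>\frac12$ it ends on the lower side of $\sigma_{u1}^-$ at distance $2a-1$ from the left endpoint. These sides are the upper sides of $\sigma_{u0}^+$ and $\sigma_{u1}^+$, so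
\[
\int_0^1\big(\varphi(\gamma_a(1))-\varphi(\gamma_a(0))\big)\,da=\tfrac12(I_{u0}+I_{u1})-I_u .
\]
The two families do not overlap, since the first has $s-p_u<\frac12+\frac\theta2$ and the second has $s-p_u>\frac12+\frac{3\theta}2$. So $(a,\theta)\mapsto\gamma_a(\theta)$ is a diffeomorphism, with Jacobian $1+\theta\ge1$, onto an open set $R_u\subset[p_u,p_u+3]\times(n,n+1)$. The horizontal speed is $a$ or $a+1$, so $|\gamma_a'|\le\sqrt5$. Each $\gamma_a$ is compact and avoids the cone points, so $\varphi\circ\gamma_a$ is Lipschitz. By Rademacher's theorem $\varphi$ is differentiable almost everywhere, and by Fubini's theorem $(\varphi\circ\gamma_a)'=\langle\nabla\varphi,\gamma_a'\rangle$ for almost all $(a,\theta)$. Therefore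
\begin{equation}\label{eq:step}
\Big|\tfrac12(I_{u0}+I_{u1})-I_u\Big|\le\sqrt5\iint|\nabla\varphi|(\gamma_a(\theta))\,da\,d\theta\le\sqrt5\int_{R_u}|\nabla\varphi|\,ds\,dy .
\end{equation}
Put $J_n=2^{-n}\sum_{|u|=n}I_u$. Summing \eqref{eq:step} over $|u|=n$ gives $|J_{n+1}-J_n|\le\sqrt5\,2^{-n}\sum_{|u|=n}\int_{R_u}|\nabla\varphi|$, and $J_n=0$ for large $n$ because $h$ is bounded on the support of $\varphi$. The sets $R_u$ are pairwise disjoint of area at most $3$, and $\sum_u4^{-|u|}=\sum_n2^n4^{-n}=2$. Applying the Cauchy--Schwarz inequality first on each $R_u$ and then to the sum over $u$,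
\[
|J_0|\le\sqrt5\sum_u2^{-|u|}\sqrt3\Big(\int_{R_u}|\nabla\varphi|^2\Big)^{1/2}\le\sqrt5\,\sqrt{3\cdot2}\,\Big(\int_M|\nabla\varphi|^2\Big)^{1/2}.\qedhere
\]
\end{proof}

The branching is used only in the sum $\sum_u4^{-|u|}$; with one strand per level, carrying the full weight, it would be replaced by $\sum_n1$.

\begin{proposition}\label{prop:transient}
$M$ carries a nonconstant positive superharmonic function.
\end{proposition}

\begin{proof}
Let $C$ be the closed disk of radius $\frac34$ about $\frac12$. It lies in the slit-free half-plane $y<1$ and contains $[0,1]$. Let $\Omega_1\subset\Omega_2\subset\cdots$ exhaust $M$ by relatively compact connected domains with smooth boundary that contain the concentric closed disk of radius $0.9$. Let $\omega_k$ be the continuous function that is harmonic in $\Omega_k\setminus C$, equal to $1$ on $C$ and equal to $0$ on $M\setminus\Omega_k$. It is smooth up to the boundary on $\overline{\Omega_k\setminus C}$, so Lemma \ref{lem:energy} applies and gives $\int|\nabla\omega_k|^2\ge\frac1{30}$. By Green's formula the energy equals $|\int_{\partial C}*d\omega_k|$, and since $*d\omega_k$ is closed in $\Omega_k\setminus C$,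
\begin{equation}\label{eq:flux}
\Big|\int_{C'}*d\omega_k\Big|\ge\frac1{30},
\end{equation}
where $C'$ is the concentric circle of radius $0.8$.

By the maximum principle $0\le\omega_k\le\omega_{k+1}\le1$. So $\omega=\lim\omega_k$ is harmonic on $M\setminus C$ by Harnack's theorem, with locally uniform convergence of derivatives, and $\omega=1$ on $C$. It is continuous along $\partial C$ because $\omega_1\le\omega\le1$, and positive because it is a nonnegative harmonic function, not identically zero, on the connected set $M\setminus C$. At points of $C$ the value $1$ is at least any mean value of $\omega$, so $\omega$ is superharmonic on $M$. If $\omega$ were constant, then $d\omega_k\to0$ uniformly on $C'$, contradicting \eqref{eq:flux}.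
\end{proof}

\section{From a function $g$ to a proper immersion}\label{sec:reduction}

Since $x_3=h$ is prescribed, $X$ is proper if some other coordinate tends to infinity along both ends of every horizontal strip $\{|h|\le R\}$. We therefore need a closed set $E$ that contains these ends, on which $g$ will be close to $1$. It must stay away from the slits, where $g$ vanishes and where periods are to be corrected. As the slits climb and spread, $E$ is a staircase.

Choose integers $L_n\ge n+1$ $(n\ge0)$ with $L_{n+1}\ge L_n+10$ such that all slits of height at most $n$ lie in $|s|<L_n-2$. Put $K_{-1}=\emptyset$, let $K_n$ $(n\ge0)$ be the part of $M$ over $\{|s|\le L_n,\ |y|\le n+\frac12\}$, and let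
\[
E=\bigcup_{n\ge1}\{|s|\ge L_n+1,\ |y|\le n-\tfrac12\},\qquad U=\bigcup_{n\ge1}\{|s|>L_n+\tfrac12,\ |y|<n\};
\]
see Figure \ref{fig:sets}. The rectangle defining $K_n$ contains the slits of height at most $n$ and misses the others. So $K_n$ is compact, $K_n\subset\operatorname{int}K_{n+1}$ and $\bigcup K_n=M$. The set $U$ is slit-free, because slits of height less than $n$ lie in $|s|<L_{n-1}-2$. Thus $U$ is an open subset of $M$; it has two components, and each is simply connected, as it contracts vertically onto a ray in $y=0$. The set $E\subset U$ is closed in $M$. We shall often use the following description of the vertical fibers of $U$, which is immediate from the definition: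
\begin{equation}\label{eq:fiber}
\begin{array}{l}\text{over $|s|\le L_i+\frac12$ $(i\ge1)$ the set $U$ lies in $|y|<i-1$;}\\[2pt] \text{over $L_{i-1}+\frac12<|s|\le L_i+\frac12$ $(i\ge2)$ its fiber is exactly $|y|<i-1$.}\end{array}
\end{equation}
In particular $E\cap\{|s|\le L_i\}\subset K_i$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.78]
\fill[gray!12] (0,0.5) rectangle (2,1.5);
\fill[gray!12] (0,1.5) rectangle (6,2.5);
\fill[gray!12] (0,2.5) rectangle (10,3.5);
\draw[dotted] (0,0.5)--(2,0.5)--(2,1.5) (0,1.5)--(6,1.5)--(6,2.5) (7,2.5)--(10,2.5)--(10,3.5)--(0,3.5);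
\fill[gray!40] (4,-0.5)--(8,-0.5)--(8,-1.5)--(12,-1.5)--(12,-2.5)--(13.5,-2.5)--(13.5,2.5)--(12,2.5)--(12,1.5)--(8,1.5)--(8,0.5)--(4,0.5)--cycle;
\fill[black!65] (6.75,-1) rectangle (7.25,1);
\draw[dashed] (13.5,3)--(11.5,3)--(11.5,2)--(7.5,2)--(7.5,1)--(3.5,1)--(3.5,-1)--(7.5,-1)--(7.5,-2)--(11.5,-2)--(11.5,-3)--(13.5,-3);
\draw[thick] (0,2.5)--(7,2.5)--(7,-2.5)--(0,-2.5);
\node at (1,1) {$T_1$}; \node at (3,2) {$T_2$}; \node at (5,3) {$T_3$};
\node at (10,0) {$E$}; \node at (9.5,-1.75) {$U$}; \node at (2,-1.8) {$K_2$}; \node at (6.3,-1.4) {$G_2$};
\draw[->] (0,-3.4)--(13.8,-3.4) node[right]{$s$};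
\draw (3,-3.3)--(3,-3.5) node[below]{$L_1$} (7,-3.3)--(7,-3.5) node[below]{$L_2$} (11,-3.3)--(11,-3.5) node[below]{$L_3$};
\end{tikzpicture}
\caption{The half $s\ge0$ of the sets used in the construction, with the gaps between the $L_n$ shortened. The closed staircase $E$ (gray) lies in the slit-free open staircase $U$ (dashed boundary). The box $T_i$ contains all slits of height $i$ and misses $U$. The thick rectangle is the compact set $K_2$, and the dark strip $G_2\subset U$ is where a function near $K_2$ is fused with a function on the outer part of $U$.}
\label{fig:sets}
\end{figure}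

\begin{proposition}\label{prop:reduction}
Let $g$ be a holomorphic function on $M$ such that
\begin{enumerate}
\item[(a)] $g$ has simple zeros at the cone points and no other zeros;
\item[(b)] the holomorphic forms $g\,dz$ and $g^{-1}dz$ are exact;
\item[(c)] $g=e^\lambda$ on $E$ for a function $\lambda$ with $|\lambda|\le\frac1{10}$.
\end{enumerate}
Define $\phi_k$ by \eqref{eq:W} and $x_k=\operatorname{Re}\int\phi_k$ for $k=1,2$. Then $X=(x_1,x_2,h)$ has all the properties stated in Theorem \ref{thm:main}.
\end{proposition}

\begin{proof}
By (a), $g^{-1}dz$ is holomorphic and nowhere zero, so \eqref{eq:metric} is positive. By (b), $\phi_1$ and $\phi_2$ are exact, so $x_1,x_2$ are well defined and $*dx_k=\operatorname{Im}\phi_k$ is exact for $k=1,2$, which is (3). As $\operatorname{Re}\phi_3=dh$, Section \ref{sec:W} shows that $X$ is a conformal minimal immersion. Hence (1) is Proposition \ref{prop:transient}. The map $X$ is transverse to $P_c$ at a point exactly when $dh\ne0$ there, so (2) is Lemma \ref{lem:levels}.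

It remains to prove properness, and this is where (c) enters. On $E$ we have $\phi_2=\cosh\lambda\,dz$ with $|\cosh\lambda-1|\le\cosh|\lambda|-1\le|\lambda|^2\le\frac1{100}$. Since $dx_2=\operatorname{Re}(\cosh\lambda)\,ds-\operatorname{Im}(\cosh\lambda)\,dy$, we get $\partial_sx_2\ge0.99$ and $|\partial_yx_2|\le0.01$ at all points of $E$. The part of $E$ in $s>0$ contains the ray $\{s\ge L_1+1,\ y=0\}$ and, with each point $(s,y)$, the vertical segment from $(s,0)$ to $(s,y)$. Moreover $|y|\le s$ there, since $|y|\le n-\frac12<L_n<s$ for some $n$. Integrating along the ray and then along the segment,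
\[
x_2(s,y)\ge x_2(L_1+1,0)+0.99\,(s-L_1-1)-0.01\,s .
\]
Integrating leftward from $(-L_1-1,0)$ gives, for $s<0$, the bound $x_2(s,y)\le x_2(-L_1-1,0)-0.99\,(|s|-L_1-1)+0.01\,|s|$. So $|x_2|\to\infty$ on $E$ as $|s|\to\infty$.

Let $q_k$ be a sequence that leaves every compact subset of $M$, with $|h(q_k)|\le R$. Fix $n\ge1$ with $R\le n-\frac12$. A point with $|h|\le R$ lies over $|s|\ge L_n+1$, and then belongs to $E$, or over $|s|<L_n+1$, and then belongs to $K_{n+1}$. Hence $q_k\in E$ for large $k$, and $|s(q_k)|\to\infty$ because $E\cap\{|s|\le L_i\}\subset K_i$. Thus $|x_2(q_k)|\to\infty$. No sequence leaving all compact sets has bounded image, so $X$ is proper. Finally, $X$ does not increase distances, so a closed bounded set for the induced distance has bounded image and is compact by properness; the induced metric is complete.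
\end{proof}

\section{Handles, periods and sets without holes}\label{sec:topology}

To achieve (b) we need a concrete system of loops that carries all periods, and we shall modify $g$ by approximating continuous functions on these loops. Write $\mathcal{O}(W)$ for the space of holomorphic functions on an open set $W$. The approximation theorem that we use is the following.

\begin{theorem}[Bishop \cite{Bishop}]\label{thm:bishop}
Let $M$ be an open Riemann surface and $Z\subset M$ a compact set such that $M\setminus Z$ has no relatively compact component. Then every continuous function on $Z$ that is holomorphic in $\operatorname{int}Z$ is a uniform limit on $Z$ of functions in $\mathcal{O}(M)$.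
\end{theorem}

The condition on $M\setminus Z$ cannot be dropped: on the unit circle in $\mathbb{C}$ the function $1/z$ is not a uniform limit of entire functions, because $\oint dz/z\ne0$. So the loops must be chosen so that they enclose nothing.

For $i\ge1$ let $T_i$ be the part of $M$ over $\{|s|<L_i-1,\ i-\frac12<y<i+\frac12\}$. It contains all slits of height $i$ and no others. The $T_i$ are pairwise disjoint, $T_i\subset K_i$, $T_i\cap K_l=\emptyset$ for $l<i$, and $T_i\cap U=\emptyset$ by \eqref{eq:fiber}.

Let $N=2^i$. A closed rectangle cut along $2N$ slits has Euler characteristic $1-2N$, and gluing boundary circles in pairs does not change it. So $\overline{T_i}$ is a compact connected orientable surface with one boundary circle and Euler characteristic $1-2N$, that is, of genus $N\ge2$. By the classification of surfaces, $T_i$ is diffeomorphic to a closed surface of genus $N$ with a closed disk removed. Realize the closed surface as a regular hyperbolic $4N$-gon with angle sum $2\pi$ and the standard side identifications, and take the disk in the interior of the polygon. The image $\Gamma_i\subset T_i$ of the boundary of the polygon has these properties.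
\begin{itemize}
\item $\Gamma_i$ is a bouquet of $2N$ \emph{loops}: smooth maps $c\colon[0,1]\to T_i$ with $c'\neq0$, injective on $[0,1)$, with $c(0)=c(1)$ equal to a common base point, and otherwise disjoint.
\item $T_i$ deformation retracts onto $\Gamma_i$, so the loops generate $H_1(T_i)$.
\item $T_i\setminus\Gamma_i$ is an open disk minus a closed disk, hence connected.
\end{itemize}
Diffeomorphisms of the connected surface $T_i$ act transitively on finite subsets of a given cardinality. Applying one that moves a suitable subset of $T_i\setminus\Gamma_i$ onto the set of cone points in $T_i$, we may assume that $\Gamma_i$ contains no cone point.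

\begin{lemma}\label{lem:exact}
A holomorphic $1$-form $\alpha$ on $M$ with $\oint_c\alpha=0$ for every loop $c$ of every $\Gamma_i$ is exact.
\end{lemma}

\begin{proof}
Let $\mathcal{B}_0=\{h<\frac34\}$ and $\mathcal{B}_i=\{|h-i|<\frac34\}$ for $i\ge1$. The set $\mathcal{B}_0$ is a half-plane, so $\alpha$ is exact there. For $i\ge1$ we squeeze $\mathcal{B}_i$ into $T_i$. Choose increasing continuous functions $\chi$ on $\mathbb{R}$ and $\psi$ on $(i-\frac34,i+\frac34)$ with $\chi(s)=s$ for $|s|\le L_i-\frac32$, $|\chi|<L_i-1$, $\psi(y)=y$ for $|y-i|\le\frac14$, $|\psi-i|<\frac12$. For $0\le t\le1$ put $\chi_t(s)=(1-t)s+t\chi(s)$ and $\psi_t(y)=(1-t)y+t\psi(y)$; these are again increasing. The planar map $(s,y)\mapsto(\chi_t(s),\psi_t(y))$ is injective and is the identity near the slits of height $i$, which lie in $|s|<L_i-2$. Hence it maps the complement of these slits into itself, and it induces a map $\mathcal{B}_i\to\mathcal{B}_i$. This is a homotopy from the identity to a map into $T_i$. Every closed curve in $\mathcal{B}_i$ is therefore freely homotopic to one in $T_i$, where the periods of $\alpha$ vanish, and $\alpha$ is exact on $\mathcal{B}_i$.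

The connected sets $\mathcal{B}_i$ cover $M$; the intersection $\mathcal{B}_i\cap\mathcal{B}_{i+1}$ is the slit-free strip $i+\frac14<y<i+\frac34$, which is connected; and $\mathcal{B}_i\cap\mathcal{B}_j=\emptyset$ for $|i-j|\ge2$. So the primitives on $\mathcal{B}_1,\mathcal{B}_2,\dots$ can be matched one after another by adding constants.
\end{proof}

Call a compact set $Y\subset U$ \emph{symmetric} if each of its vertical fibers is empty or of the form $\{|y|\le\rho\}$. A finite union of symmetric sets is symmetric. The point of the definition is that a vertical ray that starts outside $Y$ and moves away from $y=0$ never enters $Y$.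

\begin{lemma}\label{lem:noholes}
Let $l\ge-1$, let $Y\subset U$ be symmetric, and let $I$ be a finite set of integers $i\ge1$ with $i>l$. Put $Z=K_l\cup Y\cup\bigcup_{i\in I}\Gamma_i$. Then $M\setminus Z$ has no relatively compact component.
\end{lemma}

\begin{proof}
Let $O$ be a component of $M\setminus Z$. We show that $h$ is unbounded on $O$. Being open, $O$ contains a point $p$ over $(s,y)$ with $s,y\notin\mathbb{Z}$. If $y<0$, the vertical ray downward from $p$ avoids $K_l$ and $Y$, whose fibers in $y\le0$ are intervals ending at $y=0$, and it avoids the bouquets, which lie in $y>\frac12$. So the ray lies in $O$.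

Let $y>0$ and follow the vertical trajectory upward from $p$. When it crosses a slit, $s$ changes by an integer, so $s$ is never an integer, the trajectory meets no cone point, and $h$ increases to $\infty$ along it.

\emph{The trajectory avoids $K_l\cup Y$.} Between two crossings $s$ is constant and $y>0$ increases, so it cannot enter $K_l$ or $Y$ from outside. Consider a crossing at height $k$, reached from outside $K_l\cup Y$. Just before it, either $y>l+\frac12$, or $|s|>L_l$; in the second case the slit being crossed does not lie in $|s|<L_l-2$, so $k\ge l+1$. In both cases $k>l+\frac12$, and the landing point is above $K_l$. The landing point $(s',k)$ lies on a slit of height $k$, so $|s'|<L_k-2$, and by \eqref{eq:fiber} it is above the fiber of $Y$.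

\emph{Passing the bouquets.} If the trajectory meets no $\Gamma_i$ with $i\in I$, it lies in $O$ and we are done. Otherwise let $\Gamma_i$ be the first one that it meets. Just before, it lies in $O$ and in $T_i\setminus\Gamma_i$. This set is connected and disjoint from $Z$, so $T_i\setminus\Gamma_i\subset O$. The top edge $\{y=i+\frac12,\ |s|<L_i-1\}$ of $T_i$ is disjoint from $Z$: it lies above $K_l$, above $U$ by \eqref{eq:fiber}, and in no $T_j$. A small disk about a point of this edge misses the closed set $Z$ and meets $T_i\setminus\Gamma_i$, so it lies in $O$. Thus $O$ contains a point with $y>i+\frac12$ and $s,y\notin\mathbb{Z}$. Start again from there; only bouquets $\Gamma_{i'}$ with $i'>i$ can now be met. Since $I$ is finite, after finitely many restarts the trajectory meets no bouquet.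
\end{proof}

\section{Approximation with uniform control on $E$}\label{sec:approx}

Theorem \ref{thm:bishop} concerns compact sets, while we need estimates on all of $E$. The natural plan is to proceed outward. Suppose that $v_j\in\mathcal{O}(M)$ is good on $K_j$, and that $f$ is the function to be approximated on the part of $E$ outside $K_j$. To apply Theorem \ref{thm:bishop} on the union of $K_j$ and the next step of the staircase we need one holomorphic function there, close to $v_j$ on $K_j$ and close to $f$ farther out. The two functions only nearly agree where their domains overlap, so both must be corrected, and the correction of $f$ must be small on the whole unbounded remainder of $E$, since it is carried along to all later steps.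

For $j\ge2$ let $A_j$ be the part of $M$ over $\{|s|<L_j+\frac14,\ |y|<j+\frac34\}$, let $B_j=U\cap\{|s|>L_j-\frac14\}$, and let
\[
G_j=\{L_j-\tfrac14<|s|<L_j+\tfrac14,\ |y|<j-1\}.
\]
By \eqref{eq:fiber}, $A_j\cap B_j=G_j$. Also $K_j\subset A_j$, $G_{j+1}\subset B_{j+1}\subset B_j$, and $E\cap\{|s|\ge L_j\}\subset B_j$.

We recall two facts. First, $H^1(D,\mathcal{O})=0$ for a Riemann surface $D$ without compact components \cite[26.1]{Forster}. For an open cover $D=A\cup B$ the natural map from the first \v{C}ech cohomology group of the cover to $H^1(D,\mathcal{O})$ is injective, so every $v\in\mathcal{O}(A\cap B)$ is then a difference $a-b$ with $a\in\mathcal{O}(A)$, $b\in\mathcal{O}(B)$. Second, $\mathcal{O}(W)$ is a Fr\'echet space for uniform convergence on compact sets, the sets $\{|v|<\delta\text{ on }\Lambda\}$ with $\Lambda\subset W$ compact form a base of neighborhoods of $0$, and a continuous linear surjection of Fr\'echet spaces is open.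

\begin{lemma}[fusion]\label{lem:fusion}
Let $j\ge2$ and $\varepsilon>0$. There are $\delta>0$ and a symmetric compact set $\Lambda\subset G_j$ such that every $v\in\mathcal{O}(G_j)$ with $|v|<\delta$ on $\Lambda$ can be written $v=a-b$ on $G_j$, with $a\in\mathcal{O}(A_j)$, $b\in\mathcal{O}(B_j)$, $|a|<\varepsilon$ on $K_j$ and $|b|<\varepsilon$ on $E\cap\{|s|\ge L_j\}$.
\end{lemma}

\begin{proof}
The open mapping theorem gives bounds on compact sets only. We therefore pass to a surface in which the unbounded set $E\cap\{|s|\ge L_j\}$ has compact closure. Let $M_j$ be built like $M$, but using only the slits of height at most $j$, and let $N_j=M_j\cup\{\infty\}$, a compact connected Riemann surface. The set $A_j$ involves only these slits, so it is also an open subset of $N_j$. Let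
\[
\hat B_j=\{\infty\}\cup\{|s|>L_j+\tfrac14\ \text{ or }\ |y|>j+\tfrac34\}\cup\{|s|>L_j-\tfrac14,\ |y|<j-1\}\subset N_j .
\]
This set is open and misses the slits of height at most $j$. The second set in the union is disjoint from $A_j$ and the third meets $A_j$ in $G_j$, so $A_j\cap\hat B_j=G_j$. As planar sets $B_j\subset\hat B_j$: points of $B_j$ with $|s|>L_j+\frac14$ lie in the second set, and the others lie in the third by \eqref{eq:fiber}.

Let $D=A_j\cup\hat B_j$. The point $(L_j+\frac14,\,j+\frac12)$ is not in $D$. A compact component of $D$ would be open and closed in $N_j$, hence equal to $N_j$; so $D$ has none. (This is why $\hat B_j$ was not taken larger.) Hence the continuous linear map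
\[
\mathcal{O}(A_j)\times\mathcal{O}(\hat B_j)\to\mathcal{O}(G_j),\qquad(a,b)\mapsto a-b,
\]
is onto, and therefore open. The set $Q=(E\cap\{|s|\ge L_j\})\cup\{\infty\}$ is a compact subset of $\hat B_j$. So the pairs with $|a|<\varepsilon$ on $K_j$ and $|b|<\varepsilon$ on $Q$ form a neighborhood of $0$, and its image contains $\{|v|<\delta\text{ on }\Lambda\}$ for some $\delta>0$ and some compact $\Lambda\subset G_j$. Enlarge $\Lambda$ to a union of two closed rectangles $\{\,||s|-L_j|\le\frac14-\kappa,\ |y|\le j-1-\kappa\}$, which is symmetric, and restrict $b$ to $B_j$.
\end{proof}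

\begin{proposition}\label{prop:approx}
Let $\varepsilon>0$.
\begin{enumerate}
\item[(i)] If $f_E\in\mathcal{O}(U)$, there is $v\in\mathcal{O}(M)$ with $|v-f_E|<\varepsilon$ on $E$.
\item[(ii)] If $0\le l<m$ and $f$ is continuous on $\Gamma_{l+1}\cup\dots\cup\Gamma_m$, there is $v\in\mathcal{O}(M)$ with $|v|<\varepsilon$ on $K_l\cup E$ and $|v-f|<\varepsilon$ on $\Gamma_{l+1}\cup\dots\cup\Gamma_m$.
\end{enumerate}
\end{proposition}

\begin{proof}
We treat both cases together. In case (i) put $S=\emptyset$ and $n=2$. In case (ii) put $S=K_l\cup\Gamma_{l+1}\cup\dots\cup\Gamma_m$, $f=0$ on $K_l$, $f_E=0$ and $n=\max(m,2)$; then $S\subset K_n$. We need $v$ with $|v-f|<\varepsilon$ on $S$ and $|v-f_E|<\varepsilon$ on $E$. Let $\varepsilon_j=2^{-j-3}\varepsilon$, so that $\sum_{j\ge2}\varepsilon_j=\varepsilon/16$, and let $\delta_j,\Lambda_j$ be given by Lemma \ref{lem:fusion} for $j$ and $\varepsilon_j$.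

\emph{Start.} The set $Y=(E\cap\{|s|\le L_n\})\cup\Lambda_n$ is symmetric, so $Z=S\cup Y$ is as in Lemma \ref{lem:noholes}. Consider the function equal to $f$ on $S$ and to $f_E$ on $Y$. In case (i) it is holomorphic near $Z$. In case (ii) it vanishes on $K_l\cup Y$, and the bouquets are compact sets with empty interior, disjoint from $K_l\cup Y$; so it is well defined, continuous, and holomorphic in $\operatorname{int}Z$. Theorem \ref{thm:bishop} gives $v_n\in\mathcal{O}(M)$ with $|v_n-f|<\varepsilon/4$ on $S$, $|v_n-f_E|<\varepsilon/4$ on $E\cap\{|s|\le L_n\}$ and $|v_n-f_E|<\delta_n$ on $\Lambda_n$. Put $f_n=f_E|_{B_n}$.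

\emph{Step.} Let $j\ge n$, and let $v_j\in\mathcal{O}(M)$ and $f_j\in\mathcal{O}(B_j)$ satisfy $|v_j-f_j|<\delta_j$ on $\Lambda_j$. Write $v_j-f_j=a_j-b_j$ on $G_j$ as in Lemma \ref{lem:fusion}. Then $v_j-a_j$ on $A_j$ and $f_j-b_j$ on $B_j$ agree on $A_j\cap B_j=G_j$ and define $F_j\in\mathcal{O}(A_j\cup B_j)$. The compact set
\[
Z_j=K_j\cup\big(E\cap\{L_j\le|s|\le L_{j+1}\}\big)\cup\Lambda_{j+1}\subset A_j\cup B_j
\]
is as in Lemma \ref{lem:noholes}, so there is $v_{j+1}\in\mathcal{O}(M)$ with $|v_{j+1}-F_j|<\min(\varepsilon_j,\delta_{j+1})$ on $Z_j$. Put $f_{j+1}=(f_j-b_j)|_{B_{j+1}}$. On $\Lambda_{j+1}\subset B_{j+1}$ we have $F_j=f_{j+1}$, so the induction continues.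

\emph{Estimates.} On $K_j$ we have $|v_{j+1}-v_j|\le|v_{j+1}-F_j|+|a_j|<2\varepsilon_j$. So $v=\lim v_j$ exists locally uniformly, $v\in\mathcal{O}(M)$, and $|v-v_j|\le2\sum_{i\ge j}\varepsilon_i$ on $K_j$. On $S$ and on $E\cap\{|s|\le L_n\}$, both contained in $K_n$, the error is less than $\varepsilon/4+\varepsilon/8$. On $E\cap\{L_j\le|s|\le L_{j+1}\}\subset K_{j+1}\cap B_j$ with $j\ge n$ we have $F_j=f_E-\sum_{i=n}^jb_i$ and $|b_i|<\varepsilon_i$, so
\[
|v-f_E|\le|v-v_{j+1}|+|v_{j+1}-F_j|+\sum_{i=n}^j|b_i|\le2\sum_{i>j}\varepsilon_i+\varepsilon_j+\sum_{i=n}^j\varepsilon_i<\varepsilon.\qedhere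
\]
\end{proof}

\section{Killing two periods on one loop}\label{sec:loop}

We shall look for $g$ in the form $we^u$, where $w$ carries the zeros. The periods of $g^{-1}dz$ and $g\,dz$ on a loop then have the form $\int_0^1e^{-u}a\,d\tau$ and $\int_0^1e^uk\,d\tau$ with fixed nowhere vanishing $a$ and $k$. Since continuous functions on the bouquets can be approximated, the first task is to make both integrals vanish with a \emph{continuous} $u$ that has equal values at the two ends. For $a=k=1$ one can take $u(\tau)=4\pi i\min(\tau,1-\tau)$: on each half of the interval $e^{\pm u}$ runs once around the unit circle at constant speed. In general there is no formula, and approximation turns exact zeros into approximate ones. The following lemma repairs this, twice.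

\begin{lemma}\label{lem:zeros}
Let $P,P_1,P_2,\dots\colon\mathbb{C}^d\to\mathbb{C}^d$ be holomorphic, with $P_\nu\to P$ locally uniformly, $P(0)=0$ and $A=dP(0)$ invertible. Then for large $\nu$ there are zeros $t^\nu$ of $P_\nu$ with $t^\nu\to0$.
\end{lemma}

\begin{proof}
Let $r>0$ be so small that $|t-A^{-1}P(t)|\le r/2$ for $|t|\le r$. For large $\nu$ we have $|A^{-1}(P_\nu-P)|\le r/2$ on this ball, so $t\mapsto t-A^{-1}P_\nu(t)$ maps the ball into itself. By Brouwer's theorem it has a fixed point, which is a zero of $P_\nu$ of norm at most $r$. As $r$ can be arbitrarily small, zeros of least norm tend to $0$.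
\end{proof}

The derivative of the two periods in a direction $f$ is $(-\int fe^{-u}a,\ \int fe^uk)$. These two functionals are independent exactly when the ratio $e^{2u}k/a$ is not constant, which explains the last condition in the next lemma.

\begin{lemma}\label{lem:loop}
Let $a,k\colon[0,1]\to\mathbb{C}\setminus\{0\}$ be continuous. There is a continuous $\hat u\colon[0,1]\to\mathbb{C}$ with $\hat u(0)=\hat u(1)=0$ such that $\int_0^1e^{-\hat u}a\,d\tau=0=\int_0^1e^{\hat u}k\,d\tau$ and $e^{2\hat u}k/a$ is not constant.
\end{lemma}

\begin{proof}
For bounded measurable $u\colon[0,1]\to\mathbb{C}$ put $\Psi(u)=(\int_0^1e^{-u}a,\ \int_0^1e^uk)\in\mathbb{C}^2$. We use the first half of the interval to secure nondegeneracy and the second half to solve $\Psi=0$ in the measurable class. On $[0,\frac12]$ let $u_0=0$ if $k/a$ is not constant there, and $u_0(\tau)=\tau$ otherwise; then $e^{2u_0}k/a$ is continuous and not constant on $(0,\frac12)$.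

\emph{A measurable solution.} Let $\mathcal{A}\subset\mathbb{C}^2$ be the set of all $\int_{1/2}^1(e^{-u}a,\,e^uk)\,d\tau$ with $u$ bounded and measurable on $[\frac12,1]$. We claim that $\mathcal{A}=\mathbb{C}^2$. Recall Lyapunov's theorem: the range of a nonatomic finite $\mathbb{R}^d$-valued measure is convex. Given $u',u''$ and $\theta\in[0,1]$, apply it to the measure $\mu$ on $[\frac12,1]$ with density $(e^{-u'}a-e^{-u''}a,\ e^{u'}k-e^{u''}k)\in\mathbb{C}^2=\mathbb{R}^4$. There is a measurable set $B$ with $\mu(B)=\theta\,\mu([\frac12,1])$. The function equal to $u'$ on $B$ and to $u''$ elsewhere gives the point of $\mathcal{A}$ that is $\theta$ times the point of $u'$ plus $1-\theta$ times the point of $u''$. So $\mathcal{A}$ is convex. A convex proper subset of $\mathbb{R}^4$ lies in a closed half-space; thus if $\mathcal{A}\ne\mathbb{C}^2$, there are $(\alpha,\gamma)\ne(0,0)$ and $c\in\mathbb{R}$ with $\operatorname{Re}(\alpha p+\gamma q)\le c$ for all $(p,q)\in\mathcal{A}$. If $\gamma\ne0$, let $u$ be the principal logarithm of $N/(\gamma k)$, which is bounded and measurable. Then $\gamma q=N/2$ and $\alpha p=N^{-1}\alpha\gamma\int_{1/2}^1ak$, so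 the left side tends to $\infty$ with $N$. If $\gamma=0$, take $e^{-u}=N/(\alpha a)$, and the left side equals $N/2$. Both cases are contradictions. Hence $\mathcal{A}=\mathbb{C}^2$, and $u_0$ extends to a bounded measurable function on $[0,1]$ with $\Psi(u_0)=0$.

\emph{A continuous solution.} The continuous functions $e^{-u_0}a$ and $e^{u_0}k$ are linearly independent on $(0,\frac12)$, so the functionals $f\mapsto\int fe^{-u_0}a$ and $f\mapsto\int fe^{u_0}k$ on $C_c(0,\frac12)$ are linearly independent. Choose $f_1,f_2\in C_c(0,\frac12)$ on which they form an invertible matrix. Then $P(t)=\Psi(u_0+t_1f_1+t_2f_2)$ is holomorphic on $\mathbb{C}^2$, with $P(0)=0$ and $dP(0)$ invertible. By Lusin's theorem there are compact sets $F_\nu\subset(0,1)$ of measure greater than $1-2^{-\nu}$ on which $u_0$ is continuous; by Tietze's theorem $u_0|_{F_\nu}$ extends to a continuous $u^\nu$ on $[0,1]$ with $u^\nu(0)=u^\nu(1)=0$, with a bound independent of $\nu$. Then $u^\nu\to u_0$ almost everywhere. Put $P_\nu(t)=\Psi(u^\nu+t_1f_1+t_2f_2)$. For $|t|\le R$,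
\[
|P_\nu(t)-P(t)|\le C_R\int_0^1\big(|e^{-u^\nu}-e^{-u_0}|+|e^{u^\nu}-e^{u_0}|\big)\,d\tau\to0
\]
by dominated convergence. Lemma \ref{lem:zeros} gives $t^\nu\to0$ such that $\hat u^\nu=u^\nu+t_1^\nu f_1+t_2^\nu f_2$ satisfies $\Psi(\hat u^\nu)=0$. If $e^{2\hat u^\nu}k/a$ were constant for infinitely many $\nu$, its almost everywhere limit $e^{2u_0}k/a$ would be constant on $(0,\frac12)$, which it is not. So $\hat u=\hat u^\nu$ works for large $\nu$.
\end{proof}

\section{Construction of $g$}\label{sec:g}

\subsection{The zeros}
On an open Riemann surface every divisor is the divisor of a meromorphic function \cite[26.5]{Forster}. So there is $w_1\in\mathcal{O}(M)$ with simple zeros at the cone points and no other zeros. It has a holomorphic logarithm on $U$, which contains no cone point and has simply connected components. By Proposition \ref{prop:approx}(i) there is $\xi\in\mathcal{O}(M)$ with $|\xi+\log w_1|<\frac1{20}$ on $E$. Put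
\[
w=w_1e^{\xi},\qquad\eta=\frac{dz}{w}.
\]
Then $w$ has the same zeros as $w_1$, the holomorphic form $\eta$ vanishes nowhere, and $w=e^{\lambda_0}$ on $E$ with $|\lambda_0|<\frac1{20}$. For $g=we^u$ with $u\in\mathcal{O}(M)$ we have
\begin{equation}\label{eq:forms}
g^{-1}dz=e^{-u}\eta,\qquad g\,dz=w^2e^u\eta .
\end{equation}

\subsection{The periods}
We now treat the bouquets one at a time. A correction on $\Gamma_m$ that is small on $K_{m-1}$ still perturbs the periods on $\Gamma_1,\dots,\Gamma_{m-1}$ slightly, so at each stage the periods on all of $\Gamma_1,\dots,\Gamma_m$ are readjusted together.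

\begin{proposition}\label{prop:um}
There are $u_0=0,u_1,u_2,\dots\in\mathcal{O}(M)$ such that for all $m\ge1$
\begin{equation}\label{eq:periods}
\oint_ce^{-u_m}\eta=0=\oint_cw^2e^{u_m}\eta\quad\text{for all loops $c$ of }\Gamma_1,\dots,\Gamma_m,
\end{equation}
\begin{equation}\label{eq:close}
|u_m-u_{m-1}|<2^{-m}/20\quad\text{on }K_{m-1}\cup E .
\end{equation}
\end{proposition}

\begin{proof}
Let $u_{m-1}$ be given, and let $\Gamma=\Gamma_1\cup\dots\cup\Gamma_m$, with $r$ loops in total.

\emph{A continuous solution on $\Gamma$.} For each loop $c$ of $\Gamma_m$ apply Lemma \ref{lem:loop} with $a(\tau)=\eta(c'(\tau))$ and $k(\tau)=w(c(\tau))^2a(\tau)$. These functions are continuous and nowhere zero, because $c'\ne0$, $\eta\neq0$ and $\Gamma_m$ contains no cone point. The resulting functions vanish at the base point, so they fit together to a continuous $\hat u$ on $\Gamma_m$. On $\Gamma_1\cup\dots\cup\Gamma_{m-1}$ put $\hat u=u_{m-1}$. Then \eqref{eq:periods} holds with $\hat u$ in place of $u_m$ on all loops of $\Gamma$. Moreover $w^2e^{2\hat u}$ is not constant on any loop. On $\Gamma_m$ this is part of Lemma \ref{lem:loop}. On the earlier loops it follows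 from the identity theorem, since $w^2e^{2u_{m-1}}$ is holomorphic on $M$, has zeros and is not identically zero, hence is not constant.

\emph{Directions of deformation.} The $2r$ functionals $f\mapsto\oint_cfe^{-\hat u}\eta$ and $f\mapsto\oint_cfw^2e^{\hat u}\eta$ on $C(\Gamma)$ are linearly independent. Indeed, test a vanishing linear combination with all $f$ supported in one loop $c$ minus its base point. If $\alpha,\gamma$ are the coefficients belonging to $c$, this gives $(\alpha e^{-\hat u}+\gamma w^2e^{\hat u})\,\eta(c')=0$, that is, $\alpha+\gamma w^2e^{2\hat u}=0$ along $c$; so $\gamma=0$ and then $\alpha=0$. Hence there are $f_1,\dots,f_{2r}\in C(\Gamma)$ on which the functionals form an invertible matrix. By Proposition \ref{prop:approx}(ii) with $l=0$ there are $v_1,\dots,v_{2r}\in\mathcal{O}(M)$, so close to the $f_i$ on $\Gamma$ that the matrix stays invertible, with $|v_i|<1$ on $E$. The $v_i$ are thus bounded on $K_{m-1}\cup E$.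

\emph{A holomorphic solution.} By Proposition \ref{prop:approx}(ii) with $l=m-1$, for each $\nu\ge1$ there is $v^\nu\in\mathcal{O}(M)$ with $|v^\nu|<1/\nu$ on $K_{m-1}\cup E$ and $|v^\nu-(\hat u-u_{m-1})|<1/\nu$ on $\Gamma_m$. Since $\Gamma_1,\dots,\Gamma_{m-1}\subset K_{m-1}$, we have $u_{m-1}+v^\nu\to\hat u$ uniformly on $\Gamma$. For $t\in\mathbb{C}^{2r}$ let $P_\nu(t)\in\mathbb{C}^{2r}$ be the vector of the periods in \eqref{eq:periods} for the function $u_{m-1}+v^\nu+\sum t_iv_i$, and $P(t)$ the same for $\hat u+\sum t_iv_i$. These maps are holomorphic and $P_\nu\to P$ locally uniformly. We have $P(0)=0$, and $dP(0)$ is the invertible matrix above up to the signs of $r$ rows. Lemma \ref{lem:zeros} gives zeros $t^\nu\to0$ of $P_\nu$. The function $u_m=u_{m-1}+v^\nu+\sum t_i^\nu v_i$ satisfies \eqref{eq:periods}, and it satisfies \eqref{eq:close} for large $\nu$.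
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
By \eqref{eq:close} the limit $u=\lim u_m$ exists locally uniformly on $M$, so $u\in\mathcal{O}(M)$, and $|u|\le\sum_{m\ge1}2^{-m}/20=\frac1{20}$ on $E$. Put $g=we^u$. It has the zeros of $w$, which is condition (a) of Proposition \ref{prop:reduction}. Letting $m\to\infty$ in \eqref{eq:periods} for a fixed loop shows that $e^{-u}\eta$ and $w^2e^u\eta$ have zero period on every loop of every $\Gamma_i$. By \eqref{eq:forms} and Lemma \ref{lem:exact}, the forms $g^{-1}dz$ and $g\,dz$ are exact, which is (b). On $E$ we have $g=e^{\lambda_0+u}$ with $|\lambda_0+u|\le\frac1{10}$, which is (c). Proposition \ref{prop:reduction} gives the immersion $X$.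
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bishop}
Bishop, \emph{Pacific J. Math.} \textbf{8} (1958).

\bibitem{Forster}
Forster, \emph{Lectures on Riemann Surfaces}.

\bibitem{MPI}
\emph{Maximum Principles at Infinity}, \texttt{http://people.math.umass.edu/\~{}bill/papers/meeksrosen.pdf}.

\end{thebibliography}
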